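# Quasigroups of order $n$ with exactly $n$ associative triples

## 1. No associative triples at all? Orders one, two and three

**Definition (quasigroup, associative triple).** A quasigroup $(Q,\cdot)$ is a set $Q$ with a binary operation such that for all $a,b\in Q$ each of the equations $a\cdot x=b$ and $y\cdot a=b$ has a unique solution in $Q$. A triple $(x,y,z)\in Q^3$ is associative if $(x\cdot y)\cdot z=x\cdot(y\cdot z)$.

For finite $Q$ this says that the multiplication table is a Latin square: every symbol occurs once in each row and once in each column. We write $xy$ for $x\cdot y$. Let $\mathbf a(Q)$ be the number of associative triples of a finite quasigroup $Q$, and let $\mathbf a(n)$ be the minimum of $\mathbf a(Q)$ over all quasigroups $Q$ of order $n$. How small is $\mathbf a(n)$?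

Nothing in the definition asks for associativity, so the first guess is that a large enough Latin square can avoid it completely: $\mathbf a(n)=0$ for large $n$. Let us test small orders.

For $n=1$ the only triple is associative, so $\mathbf a(1)=1$. For $n=2$ the two Latin squares are $x+y$ and $x+y+1$ over $\mathbb F_2$. In both, each bracketing of $x,y,z$ gives $x+y+z$, so $\mathbf a(2)=8$.

For $n=3$ there are $12$ Latin squares on three given symbols: six choices for the first row, then two derangements of it for the second row, and the third row is forced. The $12$ operations $xy=\alpha x+\beta y+c$ on $\mathbb F_3$, with $\alpha,\beta\in\{1,-1\}$ and $c\in\mathbb F_3$, are distinct Latin squares, so they are all of them. We compute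
$$(xy)z-x(yz)=(\alpha^2-\alpha)x+(\beta-\beta^2)z+(\alpha-\beta)c .$$
If $\alpha=\beta=1$, this is $0$ and all $27$ triples are associative. If $(\alpha,\beta)=(1,-1)$, it is $-2z+2c$, so $z=c$ is required: $9$ triples. If $(\alpha,\beta)=(-1,1)$, it is $2x-2c$: $9$ triples. If $\alpha=\beta=-1$, it is $2x-2z$, so $x=z$ is required: $9$ triples. Hence $\mathbf a(3)=9$.

The guess $0$ is in fact wrong for every $n$. Given $y$, let $e$ and $f$ be the unique elements with $ey=y$ and $yf=y$. Then $(ey)f=yf=y$ and $e(yf)=ey=y$, so $(e,y,f)$ is associative. Different $y$ give different triples, so $\mathbf a(n)\ge n$.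

The corrected guess is $\mathbf a(n)=n$. It fails for $n=2$ and $n=3$ by the computation above, and it is a known fact that $\mathbf a(8)=16$. On the other hand $\mathbf a(9)=9$ is also known. The text "Master Thesis" (dspace.cuni.cz), from which the problem is taken, suggests that $\mathbf a(n)=n$ might hold for $n$ big enough. It does.

**Theorem 1.** There is $n_0$ with $\mathbf a(n)=n$ for all $n\ge n_0$.

"Sufficiently large" cannot be dropped, since $\mathbf a(8)=16$.

## 2. The lower bound $2n-i(Q)$ and the case of equality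

The argument with $(e,y,f)$ gives $n$ associative triples but does not say what a quasigroup with exactly $n$ of them looks like. A finer count does.

**Definition (MNA quasigroup).** A finite quasigroup is maximally nonassociative (MNA) if its only associative triples are $(x,x,x)$, $x\in Q$, and all of these are associative. We write $\mathcal S$ for the set of orders of finite MNA quasigroups.

The quasigroup of order $1$ is MNA, so $1\in\mathcal S$; by Section 1, $2,3\notin\mathcal S$. An MNA quasigroup of order $9$ is written out in Section 4.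

**Theorem 2.** If $Q$ is a quasigroup of order $n$ with $i(Q)$ idempotents, then $\mathbf a(Q)\ge 2n-i(Q)\ge n$. Moreover $\mathbf a(Q)=n$ if and only if $Q$ is MNA.

**Step 1: three families of associative triples.** The purpose is to find enough triples that are associative for a trivial reason. Let

$$\begin{aligned}
L&=\{(x,y,z): xy=y,\ x(yz)=yz\},\\
R&=\{(x,y,z): yz=y,\ (xy)z=xy\},\\
T&=\{(x,y,z): xy=x,\ yz=z\}.
\end{aligned}$$

On $L$ both bracketings equal $yz$, on $R$ both equal $xy$, and on $T$ both equal $xz$.

**Step 2: sizes.** We express the sizes by numbers of fixed points. Put $l_x=|\{z:xz=z\}|$ and $r_x=|\{y:yx=y\}|$. Each $z$ has exactly one $x$ with $xz=z$, so $\sum_x l_x=n$; likewise $\sum_x r_x=n$. A triple of $L$ is given by $x$ together with two elements $y$ and $w=yz$ fixed by left multiplication by $x$, since $y$ and $w$ determine $z$; so $|L|=\sum_x l_x^2$. Symmetrically, a triple of $R$ is given by $z$ and two elements $y$, $w=xy$ fixed by right multiplication by $z$, so $|R|=\sum_x r_x^2$. Finally $|T|=\sum_y r_yl_y$.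

**Step 3: intersections.** We prepare inclusion–exclusion. If $(x,y,z)\in L\cap R$, then $xy=y=yz$, and conversely such triples satisfy $x(yz)=xy=y=yz$ and $(xy)z=yz=y=xy$. Each $y$ determines $x$ and $z$, so $|L\cap R|=n$. On $T\cap L$ we have $x=xy=y$, so $y$ is idempotent and $yz=z$; conversely, if $x=y=y^2$ and $yz=z$, then $x(yz)=yz$. So $|T\cap L|=\sum_{y^2=y}l_y$, and symmetrically $|T\cap R|=\sum_{y^2=y}r_y$. On $T\cap L\cap R$ we have $x=y=z$ idempotent, so the size is $i(Q)$. Hence
$$\mathbf a(Q)\ge|L\cup R\cup T|=\sum_{x}(l_x^2+r_x^2+l_xr_x-1)-\sum_{x^2=x}(l_x+r_x-1).\tag{1}$$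

**Step 4: use that $l_x$ and $r_x$ have average $1$.** Write $p=l_x-1$ and $q=r_x-1$. Then $l_x^2+r_x^2+l_xr_x-1=2+3p+3q+p^2+q^2+pq$. Since $\sum_x p=\sum_x q=0$, we may subtract $3p+3q$ from every summand without changing the sum. A nonidempotent $x$ then contributes $2+p^2+q^2+pq\ge2$ to the right side of (1). An idempotent $x$ has $l_x,r_x\ge1$, so $p,q\ge0$ are integers, and its contribution is
$$2+p^2+q^2+pq-(p+q+1)=1+(p^2-p)+(q^2-q)+pq\ge1 .$$
So $\mathbf a(Q)\ge2(n-i(Q))+i(Q)=2n-i(Q)\ge n$.

**Step 5: equality.** If $\mathbf a(Q)=n$, then $i(Q)=n$, so the $n$ triples $(x,x,x)$ are associative and there are no others: $Q$ is MNA. Conversely an MNA quasigroup has exactly $n$ associative triples. $\square$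

Two consequences will be used all the time. First, $\mathbf a(n)=n$ if and only if $n\in\mathcal S$; also, every MNA quasigroup is idempotent, and a quasigroup whose associative triples all have the form $(x,x,x)$ is MNA, because there are at least $n$ of them. Secondly, a triple of $Q\times R$ is associative if and only if both component triples are, so $\mathbf a(Q\times R)=\mathbf a(Q)\,\mathbf a(R)$, and by Theorem 2 the product of two MNA quasigroups is MNA. Thus $\mathcal S$ is closed under multiplication.

We shall also prove the following strengthening. A subquasigroup is a subset that is itself a quasigroup under the same operation. For example, $Q\times\{j\}$ is a subquasigroup of $Q\times R$ when $j$ is idempotent.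

**Theorem 3.** For each finite MNA quasigroup $I$ and every sufficiently large $n$ there is an MNA quasigroup of order $n$ containing a subquasigroup isomorphic to $I$.

## 3. Affine quasigroups and the triples $(x,y,x)$

A sensible person tries $xy=\alpha x+\beta y+c$ over $\mathbb F_p$ with $\alpha,\beta\ne0$. The formula of Section 1 holds over any field:
$$(xy)z-x(yz)=(\alpha^2-\alpha)x+(\beta-\beta^2)z+(\alpha-\beta)c .$$
If $\alpha=\beta=1$, all $p^3$ triples are associative. Otherwise one of the coefficients of $x$ and $z$ is nonzero, and exactly $p^2$ triples are associative. So affine quasigroups never come near $p$.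

The obstruction is easiest to see in the idempotent case $xy=x+a(y-x)$ with $a\ne 0,1$. Here $\alpha=1-a$, $\beta=a$, $c=0$, and the difference is $a(1-a)(z-x)$. The associative triples are exactly the $(x,y,x)$. One linear equation in the two differences $u=y-x$, $t=z-y$ always has the line $t=-u$ of solutions.

The way past this is to let the multiplier $a$ depend on whether the difference is a square. Associativity is still a linear equation in $u$ and $t$, but now a solution must also be consistent with the quadratic characters that selected the coefficients, and these can be made to contradict it.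

## 4. Quadratic quasigroups

Let $F$ be a finite field of odd order with quadratic character $\chi$: $\chi(0)=0$, and $\chi(t)=1$ or $-1$ for nonzero squares and nonsquares $t$. From now on "square" means nonzero square.

**Definition (quadratic quasigroup).** Let $a,b\in F$ with $\chi(a)=\chi(b)\ne0$ and $\chi(1-a)=\chi(1-b)\ne0$. Put $f(0)=0$, $f(t)=at$ if $\chi(t)=1$, $f(t)=bt$ if $\chi(t)=-1$, and $x*y=x+f(y-x)$. For $F=\mathbb F_p$ this quasigroup is denoted $Q_{a,b}(p)$.

It is a quasigroup. Since $\chi(a)=\chi(b)\neq 0$, $f$ maps the squares injectively into one of the two character classes and the nonsquares injectively into the other, so $f$ is a bijection. For the same reason $f-\mathrm{id}$, with multipliers $a-1$ and $b-1$, is a bijection. For fixed $x$ the map $y\mapsto x+f(y-x)$ is bijective because $f$ is; for fixed $y$, writing $x*y=y+(f-\mathrm{id})(y-x)$, the map $x\mapsto x*y$ is bijective because $f-\mathrm{id}$ is. Moreover $x*x=x$.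

**The associativity equation.** We reduce triples to two differences. For the triple $(x,x+u,x+u+t)$ we have $x*y=x+f(u)$ and $y*z=x+u+f(t)$, so the triple is associative if and only if
$$f(u+f(t))=f(u)+f(u+t-f(u)).\tag{2}$$
If $u=0$, then (2) says $f(f(t))=f(t)$, so $f(t)=t$, and $t=0$ because $f-\mathrm{id}$ is injective. If $t=0$, then $f(u-f(u))=0$, so $f(u)=u$ and $u=0$. Hence the quasigroup is MNA if and only if (2) has no solution with $u,t\ne0$.

**Example (order $9$).** Let $F=\mathbb F_9=\mathbb F_3(i)$ with $i^2=-1$. The squares are $\pm1,\pm i$ and the nonsquares $\pm1\pm i$. Take $a=i$, $b=-i$: both are squares, and $1-a$, $1-b$ are nonsquares. Then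
$$f(1)=i,\quad f(i)=-1,\quad f(1+i)=1-i,\quad f(1-i)=-1-i,\quad f(-t)=-f(t).$$
If $\tau$ is a square, then $f(\tau t)=\tau f(t)$, so $u,t$ may be multiplied by $\tau$ in (2). The additive bijection $\sigma(t)=(1+i)\bar t$, where the bar sends $i$ to $-i$, exchanges squares and nonsquares, and $f\sigma=\sigma f$: for a square $t$, $f(\sigma t)=-i(1+i)\bar t=\sigma(it)$, and for a nonsquare $t$, $f(\sigma t)=i(1+i)\bar t=\sigma(-it)$. So $(u,t)$ solves (2) if and only if $(\sigma u,\sigma t)$ does. We may therefore assume $u=1$, and (2) becomes $f(1+f(t))=i+f(1-i+t)$. The two sides are: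

| $t$ | $f(1+f(t))$ | $i+f(1-i+t)$ |
|---|---|---|
| $1$ | $f(1+i)=1-i$ | $i+f(-1-i)=-1-i$ |
| $-1$ | $f(1-i)=-1-i$ | $i+f(-i)=1+i$ |
| $i$ | $f(0)=0$ | $i+f(1)=-i$ |
| $-i$ | $f(-1)=-i$ | $i+f(1+i)=1$ |
| $1+i$ | $f(-1-i)=-1+i$ | $i+f(-1)=0$ |
| $1-i$ | $f(-i)=1$ | $i+f(-1+i)=1-i$ |
| $-1+i$ | $f(-1+i)=1+i$ | $i+f(0)=i$ |
| $-1-i$ | $f(i)=-1$ | $i+f(i)=-1+i$ |

They never agree, so this quasigroup is MNA and $9\in\mathcal S$, in accordance with $\mathbf a(9)=9$.

**Lemma 4.** Let $p$ be an odd prime and $a,b\in\mathbb F_p$. The quasigroup $Q_{a,b}(p)$ is MNA if the following hold.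

1. $\chi(a)=\chi(b)=1$ and $\chi(1-a)=\chi(1-b)=-1$.
2. $\chi(a^2-2a+b)=\chi(b^2-2b+a)=\chi(b-a^2)=1$ and $\chi(1-2b+ab)=-1$.
3. If $\chi(-1)=1$: $\chi(P)=\chi(P')=-1$, where $P=b(1-a)-a^2(1-b)$ and $P'=a(1-b)-b^2(1-a)$. If $\chi(-1)=-1$: $\chi(b-a-ab)=\chi(a-b-ab)=1$.

**Step 1: linearize.** The purpose is to turn (2) into $16$ linear equations. By condition 2 we have $a\ne b$, since for $a=b$ we would have $1-2b+ab=(1-a)^2$. Suppose $u,t\ne0$ satisfy (2). Write
$$f(u)=c_1u,\quad f(t)=c_2t,\quad w=u+c_2t,\quad v=(1-c_1)u+t,\quad f(w)=c_3w,\quad f(v)=c_4v .$$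
Here $c_i=a$ if the corresponding element is a square and $c_i=b$ if it is a nonsquare; if $w=0$ put $c_3=a$, and if $v=0$ put $c_4=a$. Now (2) reads $c_3w=c_1u+c_4v$, that is,
$$\bigl(c_3-c_1-c_4(1-c_1)\bigr)u=(c_4-c_2c_3)\,t.\tag{3}$$
Among the nonzero elements of $u,t,w,v$, two have the same multiplier exactly when they have the same character. By condition 1, multiplication or division by $a$ or $b$ preserves characters, and by $1-a$ or $1-b$ reverses them.

**Step 2: contradict each pattern $c_1c_2c_3c_4$.** Whenever $w$ or $v$ is used, it is a nonzero multiple of $u$ or $t$, so the convention for zero does no harm.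

* $aaaa$: (3) is $-a(1-a)u=a(1-a)t$, so $t=-u$ and $w=(1-a)u$; thus $\chi(w)=-\chi(u)$, but $c_1=c_3$. For $bbbb$, likewise $t=-u$ and $w=(1-b)u$.
* $aaab$: $-b(1-a)u=(b-a^2)t$, so $v=(1-a)u+t=t-\frac{b-a^2}{b}t=\frac{a^2}{b}t$ and $\chi(v)=\chi(t)$; but $c_2\ne c_4$. For $bbba$: $-a(1-b)u=(a-b^2)t$, so $v=(1-b)u+t=\frac{b^2}{a}t$, the same contradiction.
* $aaba$: the left coefficient is $b-a-a(1-a)$, so $(a^2-2a+b)u=a(1-b)t$ and $\chi(t)=-\chi(u)$; but $c_1=c_2$. For $bbab$: $(b^2-2b+a)u=b(1-a)t$, the same contradiction.
* $aabb$: the left coefficient is $b-a-b(1-a)=-a(1-b)$, so $-a(1-b)u=b(1-a)t$ and $\chi(t)=\chi(-1)\chi(u)$. If $\chi(-1)=-1$, this contradicts $c_1=c_2$. If $\chi(-1)=1$, then $b(1-a)w=b(1-a)u+a\cdot b(1-a)t=b(1-a)u-a^2(1-b)u=Pu$, so $\chi(w)=\chi(u)$; but $c_1\ne c_3$.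
* $bbaa$: $-b(1-a)u=a(1-b)t$, so again $\chi(t)=\chi(-1)\chi(u)$, which contradicts $c_1=c_2$ if $\chi(-1)=-1$. If $\chi(-1)=1$, then $a(1-b)w=a(1-b)u+b\cdot a(1-b)t=a(1-b)u-b^2(1-a)u=P'u$, so $\chi(w)=\chi(u)$; but $c_1\ne c_3$.
* $abaa$: $-a(1-a)u=a(1-b)t$, so $(1-a)u=-(1-b)t$ and $v=-(1-b)t+t=bt$; thus $\chi(v)=\chi(t)$, but $c_2\ne c_4$. For $babb$: $(1-b)u=-(1-a)t$ and $v=at$, the same contradiction.
* $abab$: $-b(1-a)u=b(1-a)t$, so $t=-u$ and $w=(1-b)u$; thus $\chi(w)=-\chi(u)$, but $c_1=c_3$. For $baba$: $-a(1-b)u=a(1-b)t$, so $t=-u$ and $w=(1-a)u$, the same contradiction.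
* $abba$: $(a^2-2a+b)u=(a-b^2)t$, so $(a^2-2a+b)w=(a-b^2)t+b(a^2-2a+b)t=a(1-2b+ab)t$ and $\chi(w)=-\chi(t)$; but $c_2=c_3$.
* $baab$: $(b^2-2b+a)u=(b-a^2)t$, so $\chi(u)=\chi(t)$; but $c_1\ne c_2$.
* $abbb$: the left coefficient is $b-a-b(1-a)=-a(1-b)$ and the right one is $b(1-b)$, so $-au=bt$ and $\chi(t)=\chi(-1)\chi(u)$. If $\chi(-1)=1$, this contradicts $c_1\ne c_2$. If $\chi(-1)=-1$, then $bv=b(1-a)u+bt=(b-a-ab)u$, so $\chi(v)=\chi(u)$; but $c_1\ne c_4$.
* $baaa$: $-bu=at$, which contradicts $c_1\ne c_2$ if $\chi(-1)=1$. If $\chi(-1)=-1$, then $av=a(1-b)u+at=(a-b-ab)u$, so $\chi(v)=\chi(u)$; but $c_1\ne c_4$.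

These are all $16$ patterns, so (2) has no solution with $u,t\neq0$. $\square$

## 5. Character sums: every large prime is in $\mathcal S$

Lemma 4 asks for a pair $(a,b)$ with prescribed characters. Weil's bound supplies it: if $p$ is an odd prime and $g\in\mathbb F_p[x]$ is nonconstant and squarefree, then $\bigl|\sum_{x\in\mathbb F_p}\chi(g(x))\bigr|\le(\deg g-1)\sqrt p$. For instance, for $g=x(1-x)$ the sum is $\sum_{x\ne0}\chi(x^{-1}-1)=\sum_{y\ne0}\chi(y-1)=-\chi(-1)$, since $\chi(x(1-x))=\chi(x^2(x^{-1}-1))$.

**Proposition 5.** There is $P_0\ge300$ such that every prime $p>P_0$ lies in $\mathcal S$.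

**Step 1: ten polynomials.** We fix $b$ and vary $a$, so we regard the conditions as polynomials in $a$ over $\mathbb Z[b]$:

$$\begin{aligned}
&F_1=a,\quad F_2=1-a,\quad F_3=a^2-2a+b,\quad F_4=a+b^2-2b,\quad F_5=ab+1-2b,\\
&F_6=b-a^2,\quad F_7=(b-1)a^2-ba+b,\quad F_8=(1-b+b^2)a-b^2,\\
&F_9=b-(1+b)a,\quad F_{10}=(1-b)a-b .
\end{aligned}$$

Here $F_7=P$, $F_8=P'$, $F_9=b-a-ab$ and $F_{10}=a-b-ab$. If $\chi(b)=1$, $\chi(1-b)=-1$ and $\chi(F_i)=\varepsilon_i$ with
$$(\varepsilon_1,\dots,\varepsilon_{10})=(1,-1,1,1,-1,1,-1,-1,1,1),$$
then Lemma 4 applies; we impose both halves of condition 3.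

**Step 2: the product is squarefree for most $b$.** Weil's bound needs squarefree products. Let $H=\prod_iF_i$, of degree $13$ in $a$, with leading coefficient $\Lambda(b)$ and discriminant $\Delta(b)$. The discriminant is an integer polynomial in the coefficients, so both are in $\mathbb Z[b]$ and commute with specializing $b$ and reducing mod $p$. Over a field, if the leading coefficient is nonzero, then the discriminant vanishes exactly when there is a repeated root in an algebraic closure. At $b=4$ the roots of $F_1,\dots,F_{10}$ are, in order,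
$$0;\ 1;\ 1\pm\sqrt{-3};\ -8;\ \tfrac74;\ \pm2;\ \tfrac{2\pm2\sqrt{-2}}3;\ \tfrac{16}{13};\ \tfrac45;\ -\tfrac43 .$$
These are $13$ distinct complex numbers. Also $\Lambda(b)=\pm b(b-1)(1-b+b^2)(1+b)(1-b)$, so $\Lambda(4)\ne0$. Hence $\Lambda(4)\Delta(4)$ is a nonzero integer. For every prime $p$ not dividing it, $\Lambda\Delta$ is a nonzero polynomial mod $p$ and has at most $\deg(\Lambda\Delta)$ roots in $\mathbb F_p$, a bound independent of $p$.

**Step 3: choose $b_0$.** The number of $b\in\mathbb F_p$ with $\chi(b)=1$ and $\chi(1-b)=-1$ is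
$$\frac14\sum_{b\ne0,1}(1+\chi(b))(1-\chi(1-b))=\frac14\bigl(p-2-1+1+\chi(-1)\bigr)=\frac{p-2+\chi(-1)}4,$$
because $\sum_{b\ne0,1}\chi(b)=\sum_{b\neq0,1}\chi(1-b)=-1$ and $\sum_b\chi(b(1-b))=-\chi(-1)$. For large $p$ this exceeds $\deg(\Lambda\Delta)$, so there is such a $b_0$ with $\Lambda(b_0)\Delta(b_0)\ne0$. The leading coefficient of each $F_i(\cdot,b_0)$ divides $\Lambda(b_0)$, so each $F_i(\cdot,b_0)$ is nonconstant, and $H(\cdot,b_0)$ is squarefree. So the product of any nonempty set of the $F_i(\cdot,b_0)$ is nonconstant, squarefree and of degree at most $13$.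

**Step 4: count $a$.** Let $N$ be the number of $a\in\mathbb F_p$ with $\chi(F_i(a,b_0))=\varepsilon_i$ for all $i$, and let $\Sigma=\sum_a\prod_{i=1}^{10}\bigl(1+\varepsilon_i\chi(F_i(a,b_0))\bigr)$. If $H(a,b_0)\ne0$, the product is $2^{10}$ when $a$ is counted by $N$ and $0$ otherwise. At each of the at most $13$ zeros of $H(\cdot,b_0)$ some factor is $1$ and the product is at most $2^9$. So $\Sigma\le2^{10}N+13\cdot2^9$. Expanding $\Sigma$, the empty product contributes $p$, and each of the other $2^{10}-1$ terms is at most $12\sqrt p$ in absolute value by Weil's bound. Therefore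
$$2^{10}N\ \ge\ p-2^{10}\cdot12\sqrt p-13\cdot2^{9},$$
which is positive for large $p$. Any $a$ counted by $N$, together with $b=b_0$, satisfies Lemma 4. $\square$

## 6. Products are odd; one-coordinate prolongations and the triples $(\infty,y,\infty)$

So far $\mathcal S$ contains $9$, all primes $p>P_0$, and all products of these. All these numbers are odd, so products alone reach no even $n$. We need a step that adds orders instead of multiplying them.

The standard way to enlarge a Latin square is to prolong it. In the table of $x*y=x+f(y-x)$ on $\mathbb F_q$, fix $\tau\ne0$ and consider the cells $(x,x+\tau)$. There is one in every row and every column, and they contain each symbol once, namely $x+f(\tau)$ in row $x$. Replace these entries by a new symbol $\infty$, move the removed entry of each row to a new column $\infty$ and the removed entry of each column to a new row $\infty$, and put $\infty\infty=\infty$. For example, $x*y=x+2(y-x)=-x-y$ on $\mathbb F_3$ with $\tau=1$ becomes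

| | $0$ | $1$ | $2$ | $\infty$ |
|---|---|---|---|---|
| $0$ | $0$ | $\infty$ | $1$ | $2$ |
| $1$ | $2$ | $1$ | $\infty$ | $0$ |
| $2$ | $\infty$ | $0$ | $2$ | $1$ |
| $\infty$ | $1$ | $2$ | $0$ | $\infty$ |

With several distinct nonzero values $\tau^m$ and a quasigroup $I$ on the indices $m$, one adds symbols $\infty_m$ and puts $\infty_m\infty_k=\infty_{mk}$. This adds $|I|$ to the order. If it preserved the MNA property, $\mathcal S$ would contain many sums.

It never does. The rules are $x\,\infty_m=x+f(\tau^m)$ and $\infty_m\,y=y-\tau^m+f(\tau^m)$, so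
$$(\infty_m\,y)\,\infty_k=y-\tau^m+f(\tau^m)+f(\tau^k)=\infty_m\,(y\,\infty_k)$$
for all $m,k,y$: two translations commute. In the table above, both sides are $y$ for $\infty_m=\infty_k=\infty$. No choice of the $\tau^m$ helps.

To break this, the translation must depend on the position. We take a second coordinate $i\in\mathbb F_\ell$, the level, and let $\tau^m_i$ depend on it. The levels must also move: if $\infty_m$ were placed in cells joining a level to itself, both products above would read the vectors at the level of $y$ only and would still agree. So we place $\infty_m$ in cells joining level $i$ to level $i+1$.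

## 7. Prolonging $K_q\times K_\ell$

We use the fixed multipliers $a=9$, $b=4$ and primes for which a few small integers have prescribed characters.

**Definition (the set $\mathcal P$).** $\mathcal P$ is the set of primes $p>300$ with $p\equiv5\pmod8$, $\left(\frac pr\right)=1$ for $r\in\{5,17,67\}$ and $\left(\frac pr\right)=-1$ for $r\in\{3,7,11,23,29,101,211\}$. Put $M=8\cdot3\cdot5\cdot7\cdot11\cdot17\cdot23\cdot29\cdot67\cdot101\cdot211$.

Whether a prime $p>300$ is in $\mathcal P$ depends only on $p$ mod $M$. Admissible classes coprime to $M$ exist by the Chinese remainder theorem, so $\mathcal P$ is infinite by Dirichlet's theorem. Let $p\in\mathcal P$. Since $p\equiv5\pmod8$, we have $\chi(-1)=1$ and $\chi(2)=-1$, and since $p\equiv1\pmod4$, quadratic reciprocity gives $\chi(r)=\left(\frac pr\right)$ for odd primes $r\neq p$. So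
$$\chi(-1)=\chi(5)=\chi(17)=\chi(67)=1,\qquad \chi(r)=-1\ \ (r=2,3,7,11,23,29,101,211).\tag{4}$$
Let $\varphi_p(t)=9t$ for $t$ a square or $0$ and $\varphi_p(t)=4t$ for $t$ a nonsquare. Here $\chi(9)=\chi(4)=1$ and $\chi(1-9)=\chi(-8)=-1=\chi(-3)=\chi(1-4)$, so $K_p=Q_{9,4}(p)$ is a quadratic quasigroup. If $\tau$ is a square, then $\varphi_p(\tau t)=\tau\varphi_p(t)$.

**Theorem 7.** Let $\ell,q\in\mathcal P$, let $I$ be an MNA quasigroup of order $s$, and let $1\le s\le\frac{q-1}{6\ell}$. Then there is an MNA quasigroup of order $\ell q+s$ containing $I$ as a subquasigroup.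

(Lemma 6 is proved in Section 8 and used only in the last part of the proof, in Section 9.) Write $f=\varphi_\ell$ and $g=\varphi_q$. Let $C$ be the set of squares of $\mathbb F_q$ and $N=|C|=(q-1)/2$.

**Step 1: choose the vectors.** We need translations that spoil the coincidence of Section 6. We choose $\tau^m=(\tau^m_i)_{i\in\mathbb F_\ell}\in C^\ell$ for $m\in I$ such that

* (V1) $\tau^m_i\ne\tau^k_i$ for $m\ne k$ and all $i$;
* (V2) $8(\tau^m_{j-1}-\tau^m_{j+8})\ne9(\tau^k_j-\tau^k_{j+8})$ for all $m,k\in I$, including $m=k$, and all $j\in\mathbb F_\ell$.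

Choose them one at a time, and let $\tau$ be the new vector. The indices $j-1,j,j+8$ are distinct mod $\ell$, since $\ell>300$. An earlier vector $\tau'$ forbids $\ell$ equations $\tau_i=\tau'_i$ from (V1). From (V2) with $\tau$ in the role of $\tau^m$ it forbids $8(\tau_{j-1}-\tau_{j+8})=9(\tau'_j-\tau'_{j+8})$, and with $\tau$ in the role of $\tau^k$ it forbids $9(\tau_j-\tau_{j+8})=8(\tau'_{j-1}-\tau'_{j+8})$: at most $3\ell$ affine linear equations, each with a nonzero coefficient in $\tau$. The case $m=k$ forbids the $\ell$ equations $8\tau_{j-1}-9\tau_j+\tau_{j+8}=0$, which are also nontrivial. In a nontrivial equation, all coordinates but one with nonzero coefficient determine that one, so there are at most $N^{\ell-1}$ solutions in $C^\ell$. Since at most $s-1$ vectors are earlier, fewer than all vectors are forbidden: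
$$(3(s-1)+1)\,\ell N^{\ell-1}<3s\ell N^{\ell-1}\le N^\ell,$$
because $3s\ell\le(q-1)/2=N$. So a choice exists at every stage.

**Step 2: the operation.** On the set $(\mathbb F_q\times\mathbb F_\ell)\cup\{\infty_m:m\in I\}$, of size $\ell q+s$, put

* $(x,i)(y,j)=\infty_m$ if $j=i+1$ and $y-x=\tau^m_i$; otherwise $(x,i)(y,j)=(x+g(y-x),\,i+f(j-i))$;
* $(x,i)\,\infty_m=(x+9\tau^m_i,\ i+9)$;
* $\infty_m\,(y,j)=(y+8\tau^m_{j-1},\ j+8)$;
* $\infty_m\infty_k=\infty_{mk}$.

By (V1) the first rule is unambiguous. The elements $\infty_m$ form a subquasigroup isomorphic to $I$.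

**Step 3: it is a quasigroup.** We check that this is a prolongation of $K_q\times K_\ell$. There the cell $\bigl((x,i),(x+\tau^m_i,i+1)\bigr)$ contains $(x+9\tau^m_i,i+9)$, because $g(\tau)=9\tau$ for $\tau\in C$ and $f(1)=9$. In row $(x,i)$ these entries, for $m\in I$, lie in different columns by (V1); they are replaced by the $\infty_m$ and moved to the columns $\infty_m$. So the row is still a bijection. In column $(y,j)$ the replaced entries are those in the rows $(y-\tau^m_{j-1},j-1)$, distinct by (V1), and they are $(y-\tau^m_{j-1}+9\tau^m_{j-1},\,j-1+9)=(y+8\tau^m_{j-1},j+8)$, moved to the rows $\infty_m$. So the column is still a bijection. In row $\infty_m$ the map $(y,j)\mapsto(y+8\tau^m_{j-1},j+8)$ is a bijection of the finite part and $\infty_k\mapsto\infty_{mk}$ one of the infinite part; column $\infty_m$ is similar.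

It remains to find the associative triples. Call $(x,i)$ finite of level $i$. The coincidence of Section 6 is gone by design: for $Y=(y,j)$,
$$(\infty_mY)\infty_k=(y+8\tau^m_{j-1}+9\tau^k_{j+8},\,j+17),\qquad \infty_m(Y\infty_k)=(y+9\tau^k_j+8\tau^m_{j+8},\,j+17),\tag{5}$$
and these differ by (V2). For most other triples the levels already disagree, provided certain equations over $\mathbb F_\ell$ have no unwanted solution. We deal with these equations first.

## 8. Four equations for the multipliers $9$ and $4$

A product of finite elements of levels $i,j$ has level $i+f(j-i)$ if it is finite. Let $X,Y,Z$ be finite with level differences $u$ from $X$ to $Y$ and $t$ from $Y$ to $Z$, and let $i$ be the level of $X$. If $XY$ is infinite, we shall compare the levels $i+9+t$ and $i+f(1+f(t))$; this is (B1) below. If both $(XY)Z$ and $X(YZ)$ are infinite though $XY$ and $YZ$ are finite, the two equations of (B2) hold. If $YZ$ is infinite and $XY$ is not, the levels $i+f(u)+f(u+1-f(u))$ and $i+9$ give (B3). Triples $(X,\infty_m,Z)$ give (B4).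

**Lemma 6.** Let $p\in\mathcal P$ and $\varphi=\varphi_p$. Then:

* (A) $K_p$ is MNA.
* (B1) $r+9=\varphi(1+\varphi(r))\Rightarrow r=0$.
* (B2) No $u,t\in\mathbb F_p$ satisfy both $u+\varphi(t)=1$ and $u+t-\varphi(u)=1$.
* (B3) $\varphi(r)+\varphi(1+r-\varphi(r))=9\Rightarrow r=0$.
* (B4) $9+\varphi(r)=\varphi(r+17)$ has no solution.

All integers below that must be nonzero mod $p$ have only prime factors less than $300$, and $p>300$. Characters are read off from (4).

**Proof of (A).** We verify Lemma 4 with $a=9$, $b=4$. We have $1-a=-8$ and $1-b=-3$, nonsquares; $a^2-2a+b=67$, $b^2-2b+a=17$ and $b-a^2=-77=-7\cdot11$, squares; $1-2b+ab=29$, a nonsquare; and since $\chi(-1)=1$, we need $P=4(-8)-81(-3)=211$ and $P'=9(-3)-16(-8)=101$ to be nonsquares, which they are.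

**Proof of (B1).** Let $r\ne0$, $\varphi(r)=cr$ and $w=1+cr$. If $w=0$, the equation gives $r=-9$, so $0=w=1-9c\in\{-80,-35\}$: no. If $w$ is a square, $r+9=9+9cr$ gives $r(1-9c)=0$: no. If $w$ is a nonsquare, $r+9=4+4cr$ gives $r(4c-1)=5$. For $c=9$ this is $r=1/7$, a nonsquare, but $c=9$ requires a square. For $c=4$ it is $r=1/3$, and $w=7/3$ is a square, a contradiction.

**Proof of (B2).** Subtracting, $\varphi(u)=t-\varphi(t)$. If $u=0$, then $\varphi(t)=t$, so $t=0$ and $0=1$. If $t=0$, then $\varphi(u)=0$, so $u=0$ and $0=1$. Otherwise $c_1u=(1-c_2)t$ with $\varphi(u)=c_1u$ and $\varphi(t)=c_2t$. For $(c_1,c_2)=(9,9)$: $9u=-8t$, so $\chi(u)=-\chi(t)$, no. For $(4,4)$: $4u=-3t$, so $\chi(u)=-\chi(t)$, no. For $(9,4)$: $t=-3u$ and $1=u+4t=-11u$, so $u=-1/11$ is a nonsquare, no. For $(4,9)$: $u=-2t$ and $1=u+9t=7t$, so $t=1/7$ is a nonsquare, no.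

**Proof of (B3).** Let $r\ne0$, $\varphi(r)=cr$ and $v=1+(1-c)r$. If $v=0$, then $cr=9$ and $0=cv=c+9(1-c)=9-8c\in\{-63,-23\}$: no. If $v$ is a square, $cr+9+9(1-c)r=9$ gives $r(9-8c)=0$: no. If $v$ is a nonsquare, $cr+4+4(1-c)r=9$ gives $r(4-3c)=5$. For $c=9$: $r=-5/23$ is a nonsquare, a contradiction. For $c=4$: $r=-5/8$, and $v=1-3r=23/8$ is a square, a contradiction.

**Proof of (B4).** If $r=0$: $\varphi(17)=153\ne9$, since $144\ne0$. If $r=-17$, a square: $9-153=-144\ne0$. Otherwise, if $r$ and $r+17$ are both squares, $9+9r=9r+153$ gives $144=0$; if both are nonsquares, $9+4r=4r+68$ gives $59=0$. If $r$ is a square and $r+17$ a nonsquare, $9+9r=4r+68$ gives $5r=59$, so $r+17=144/5$ is a square, a contradiction. If $r$ is a nonsquare and $r+17$ a square, $9+4r=9r+153$ gives $r=-144/5$, a square, a contradiction. $\square$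

## 9. The associative triples of the prolongation

We finish the proof of Theorem 7: we show that an associative triple must have the form $(X,X,X)$. Throughout, $\ell,q>300$, so small nonzero integers are nonzero mod $\ell$. Let $X=(x,i)$, $Y=(y,j)$, $Z=(z,k)$ be finite, and put $u=j-i$, $t=k-j$, $\xi=y-x$, $\zeta=z-y$. A product of finite elements can be infinite only if the level difference is $1$. By Lemma 6(A), $K_q$, $K_\ell$ and hence $K_q\times K_\ell$ are MNA.

**Step 4: triples $(X,Y,Z)$.** We separate by which products are infinite, and assume associativity each time.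

First, let $XY$, $YZ$, $(XY)Z$, $X(YZ)$ all be finite. Then the triple is associative in $K_q\times K_\ell$, so $X=Y=Z$.

Secondly, let $XY=\infty_m$. Then $u=1$, $\xi=\tau$ with $\tau=\tau^m_i$, and $(XY)Z=(z+8\tau^m_{k-1},k+8)$ is finite of level $k+8=i+9+t$. If $YZ$ is infinite, then $t=1$ and $X(YZ)$ has level $i+9\ne i+10$, a contradiction. So $YZ$ is finite of level $i+1+f(t)$. By equality $X(YZ)$ is finite, of level $i+f(1+f(t))$, so $9+t=f(1+f(t))$ and $t=0$ by (B1). Hence $k-1=j-1=i$, and since $z=x+\tau+\zeta$ the first coordinates give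
$$x+\tau+\zeta+8\tau=x+g(\tau+g(\zeta)),\quad\text{that is,}\quad \zeta+9\tau=g(\tau+g(\zeta)).$$
Dividing by the square $\tau$, the element $r=\zeta/\tau$ satisfies $r+9=g(1+g(r))$, so $\zeta=0$ by (B1) in $\mathbb F_q$. Then $Y=Z$, $YZ=Y$, and $X(YZ)=XY$ is infinite, a contradiction.

Thirdly, let $XY$ be finite and $YZ=\infty_m$. Then $t=1$, $\zeta=\tau^m_j$ and $X(YZ)=(x+9\tau^m_i,i+9)$. By equality $(XY)Z$ is finite. As $XY$ has level $i+f(u)$ and $Z$ has level $i+u+1$, we get $f(u)+f(u+1-f(u))=9$, so $u=0$ by (B3) and $i=j$. Put $\tau=\tau^m_i=\zeta$. With $z=x+\xi+\tau$ the first coordinates give $g(\xi)+g(\xi+\tau-g(\xi))=9\tau$. Dividing by $\tau$, (B3) in $\mathbb F_q$ gives $\xi=0$. Then $X=Y$, $XY=X$, and $(XY)Z=YZ$ is infinite, a contradiction.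

Finally, let $XY,YZ$ be finite and one of $(XY)Z$, $X(YZ)$ infinite. Then both are infinite, so both outer level differences are $1$: $u+t-f(u)=1$ and $u+f(t)=1$, which contradicts (B2).

**Step 5: triples with one infinite entry.** Here levels alone decide.

For $(X,Y,\infty_m)$, the element $Y\infty_m$ has level $j+9$. If $XY$ is infinite, then $u=1$ and $(XY)\infty_m$ is infinite; but the factors of $X(Y\infty_m)$ have level difference $10\ne1$, so that product is finite. If $XY$ is finite, then $(XY)\infty_m$ is finite of level $i+f(u)+9$, and equality forces $f(u)+9=f(u+9)$, that is, $(f-\mathrm{id})(u)=(f-\mathrm{id})(u+9)$, which is impossible because $f-\mathrm{id}$ is injective.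

For $(X,\infty_m,Z)$, put $r=k-i-9$. Since $X\infty_m$ has level $i+9$ and $\infty_mZ$ has level $k+8$, the outer products $(X\infty_m)Z$ and $X(\infty_mZ)$ have level differences $r$ and $r+17$. If one product is infinite, both are, so $r=1=r+17$, impossible. If both are finite, their levels are $i+9+f(r)$ and $i+f(r+17)$, and equality contradicts (B4).

For $(\infty_m,Y,Z)$, the outer product $(\infty_mY)Z$ has level difference $k-j-8=t-8$. If $YZ$ is infinite, then $t=1$ and $\infty_m(YZ)$ is infinite; equality would need $t-8=1$, impossible. If $YZ$ is finite, then $\infty_m(YZ)$ is finite of level $j+f(t)+8$, and equality forces $j+8+f(t-8)=j+f(t)+8$, so $f(t-8)=f(t)$, impossible because $f$ is injective.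

**Step 6: triples with two or three infinite entries.** For $(X,\infty_m,\infty_k)$ the two products have levels $i+18$ and $i+9$. For $(\infty_m,\infty_k,Z)$ with $Z$ of level $k'$ they have levels $k'+8$ and $k'+16$. For $(\infty_m,Y,\infty_k)$ they differ by (5) and (V2). A triple of three infinite elements is associative only if all are equal, since $I$ is MNA.

**Step 7: conclusion.** Only triples $(X,X,X)$ can be associative. By Theorem 2 there are at least as many associative triples as elements, so the quasigroup is MNA. $\square$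

## 10. Solving $n=\ell q+s$: proof of Theorem 1

We use the prime number theorem in arithmetic progressions: for a fixed modulus $B$ with $h$ reduced residue classes, the number of primes $\le x$ in each of these classes is asymptotic to $x/(h\log x)$. Hence for fixed $0<\alpha<\beta$ the number of primes of a given reduced class in $(\alpha x,\beta x]$ is asymptotic to $(\beta-\alpha)x/(h\log x)$; since there are finitely many classes, for large $x$ every reduced class has a prime in this interval.

**Lemma 8.** Let $\ell\in\mathcal P$, $\delta=\frac1{24\ell^2}$, and let $B$ be a positive integer. For every sufficiently large $t$, each reduced class mod $B$ contains a prime $q>300$ with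
$$(1-2\delta)\tfrac t\ell<q\le(1-\delta)\tfrac t\ell,\tag{6}$$
and every $q$ satisfying (6) gives $s=t-\ell q$ with $1\le\delta t\le s\le\frac{q-1}{6\ell}$.

*Proof.* The first part is the prime number theorem. For the second, (6) gives $\delta t\le s<2\delta t=\frac t{12\ell^2}$, and $\delta t\ge1$ for large $t$. As $2\delta\le\frac14$, we have $q-1>\frac{3t}{4\ell}-1\ge\frac t{2\ell}$ once $t\ge4\ell$, so $\frac{q-1}{6\ell}\ge\frac t{12\ell^2}>s$. $\square$

So if $q\in\mathcal P$ satisfies (6) with $t=n$, and $s=n-\ell q\in\mathcal S$, then Theorem 7 gives $n\in\mathcal S$. The members of $\mathcal S$ that we know are odd, and $\ell q$ is odd, so we treat even $n$ first. Take $P_0$ from Proposition 5 and fix $\ell\in\mathcal P$ with $\ell>P_0$.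

**Step 1: even $n$.** We choose $q$ by congruences so that $s$ has no small prime factor, apart from a possible factor $9$. The prime $3$ needs care: members of $\mathcal P$ are nonsquares mod $3$, so $\ell\equiv q\equiv2$ and $\ell q\equiv1\pmod3$. If $n\equiv1\pmod3$, then $3\mid s$ whatever we do; we then arrange that $9$ divides $s$ and $27$ does not, and use $9\in\mathcal S$.

Let $B=8\cdot27\cdot\prod_{5\le r\le P_0}r$, the product over primes $r$. Since $P_0\ge300$, $M\mid B$. Choose a class for $q$ as follows.

* $q\equiv5\pmod8$.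
* For each prime $5\le r\le P_0$, a nonzero class mod $r$ with $\ell q\not\equiv n\pmod r$, which also satisfies the Legendre condition defining $\mathcal P$ if $r\mid M$. At least $\frac{r-1}2\ge2$ classes are admissible before the condition $\ell q\not\equiv n$, and this excludes at most one, because $\ell>P_0\ge r$ is invertible mod $r$.
* Mod $27$: if $n\not\equiv1\pmod3$, take $q\equiv2\pmod{27}$; then $n-\ell q\equiv n-1\not\equiv0\pmod3$. If $n\equiv1\pmod3$, take $q\equiv\ell^{-1}(n-9)\pmod{27}$; then $q\equiv2\cdot1=2\pmod3$ and $n-\ell q\equiv9\pmod{27}$.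

This is a reduced class mod $B$, and every prime $q>300$ in it is in $\mathcal P$. For $n$ large, Lemma 8 gives such a prime satisfying (6); the class depends on $n$, but there are only finitely many classes mod $B$. Then $s=n-\ell q$ is positive and odd, and either $s$ or $s/9$ is a positive integer with no prime factor $\le P_0$. This integer is a product of primes in $\mathcal S$ by Proposition 5 (possibly the empty product $1\in\mathcal S$). As $9\in\mathcal S$ and $\mathcal S$ is closed under multiplication, $s\in\mathcal S$. Hence $n\in\mathcal S$. So there is $n_1$ such that all even $n\ge n_1$ lie in $\mathcal S$.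

**Step 2: odd $n$.** Now even values of $s$ are available. For $n$ large, Lemma 8 with $B=M$ gives $q\in\mathcal P$ satisfying (6) with $t=n$. Then $s=n-\ell q$ is even and $s\ge\delta n\ge n_1$ for $n$ large, so $s\in\mathcal S$ by Step 1, and $n\in\mathcal S$.

Every sufficiently large $n$ lies in $\mathcal S$, so $\mathbf a(n)=n$ by Theorem 2. $\square$

## 11. Prescribing a subquasigroup: proof of Theorem 3

By Theorem 7 the quasigroup of order $\ell q+s$ contains the given one of order $s$, so it suffices to descend from $n$ to a multiple of $|I|$, where a product $I\times J$ is available. One step does not give enough freedom in the residue classes, so we take several.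

**Step 1: set-up.** Let $|I|=s_0$ and let $n_0$ be as in Theorem 1. Fix $\ell\in\mathcal P$ with $\ell>s_0$, put $\delta=\frac1{24\ell^2}$, and fix a reduced class $\rho$ mod $M$ such that all primes $p>300$ with $p\equiv\rho\pmod M$ lie in $\mathcal P$. The prime $\ell$ is coprime to $M$, whose prime factors are at most $211$, and to $s_0<\ell$. Put $D=\mathrm{lcm}(M,s_0)$. Given $n$, choose $k\in[2,M+1]$ with $k\rho\equiv n\ell^{-1}\pmod M$, which is possible because $\rho$ is a unit.

**Step 2: residue classes.** We claim that there are units $\omega_1,\dots,\omega_k$ mod $D$ with $\omega_i\equiv\rho\pmod M$ for all $i$ and $\ell\sum_i\omega_i\equiv n\pmod{s_0}$. By the Chinese remainder theorem we may work modulo each prime power $r^e$ exactly dividing $D$; note that $\ell\nmid D$, so $\ell^{-1}$ exists there.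

If $r\mid M$, let $r^h$ be the power of $r$ exactly dividing $M$, so $h\le e$. Let $\omega_2,\dots,\omega_k$ be any lifts of $\rho$ mod $r^h$ to classes mod $r^e$, and put $\omega_1=n\ell^{-1}-\sum_{i\ge2}\omega_i$. Modulo $r^h$ we get $\omega_1\equiv k\rho-(k-1)\rho=\rho$. So all $\omega_i$ are units congruent to $\rho$ mod $r^h$.

If $r\nmid M$, then $r\ge5$. Let $\omega_3=\dots=\omega_k=1$, choose a unit $\omega_2$ with $\omega_2\not\equiv n\ell^{-1}-(k-2)\pmod r$, and put $\omega_1=n\ell^{-1}-(k-2)-\omega_2$, which is then a unit.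

In both cases $\ell\sum_i\omega_i\equiv n\pmod{r^e}$. Hence the congruence holds mod $D$, and so mod $s_0$.

**Step 3: descend.** Let $t_0=n$. For $i=1,\dots,k$ in turn, choose by Lemma 8, with $B=D$ and $t=t_{i-1}$, a prime $q_i\equiv\omega_i\pmod D$ satisfying (6), and put $t_i=t_{i-1}-\ell q_i$. Then $t_i\ge\delta t_{i-1}$. Since $k\le M+1$, all the $t_i$ are at least $\delta^{M+1}n$, so for $n$ large Lemma 8 applies at every stage. It gives $1\le t_i\le\frac{q_i-1}{6\ell}$ and $q_i>300$, so $q_i\in\mathcal P$. Moreover $t_k=n-\ell\sum_iq_i\equiv n-\ell\sum_i\omega_i\equiv0\pmod{s_0}$, and $t_k/s_0\ge n_0$ for $n$ large.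

**Step 4: climb back.** By Theorem 1 and Theorem 2 there is an MNA quasigroup $J$ of order $t_k/s_0$. The product $I\times J$ is MNA of order $t_k$, and it contains $I\times\{j\}\cong I$ for any $j\in J$, since $J$ is idempotent. Apply Theorem 7 with $q_k$, which turns order $t_k$ into $\ell q_k+t_k=t_{k-1}$, then with $q_{k-1}$, and so on down to $q_1$. This yields MNA quasigroups of orders $t_{k-1},\dots,t_1,t_0=n$, each containing the previous one, and so an MNA quasigroup of order $n$ containing a subquasigroup isomorphic to $I$. $\square$
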